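\title{A skew polynomial ring of derivation type with nonzero Jacobson radical over a ring without nil ideals}

\begin{abstract}
Over every countable field $k$ of characteristic $0$ we construct a prime $k$-algebra $R$ with identity and without nonzero nil ideals, and a $k$-linear derivation $\delta$ of $R$, such that the Jacobson radical of the skew polynomial ring $R[x;\delta]$ is not zero. The main step works over every countable field: there is a non-nil algebra $R$ with a derivation $D$ such that $R[x;D]$ is a Jacobson radical ring. We obtain it from a radical ring of noncommutative power series in an element $z$ by forcing the divided powers of $\partial/\partial x$ to become locally nilpotent while $z$ stays non-nilpotent.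
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field, let $R$ be an associative $k$-algebra with identity, and let $\delta$ be a $k$-linear derivation of $R$, that is, a $k$-linear map with $\delta(ab)=\delta(a)b+a\delta(b)$. The \emph{skew polynomial ring of derivation type} $R[x;\delta]$ consists of the polynomials $\sum_i r_ix^i$ with coefficients $r_i\in R$ written on the left, with the usual addition and with the multiplication determined by $xr=rx+\delta(r)$; explicitly,
\begin{equation}\label{eq:mult}
rx^i\cdot r'x^j=\sum_{l=0}^{i}\binom il\, r\,\delta^l(r')\,x^{i-l+j}.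
\end{equation}
We write $J(S)$ for the Jacobson radical of a ring $S$. An ideal is \emph{nil} if each of its elements is nilpotent, and a ring is \emph{reduced} if it has no nonzero nilpotent elements. The following question is posed in \cite{question}.

\begin{quote}
\textbf{Question.} If $R$ has no nonzero nil ideals, must $J(R[x;\delta])$ be zero for every $k$-linear derivation $\delta$ of $R$?
\end{quote}

For $\delta=0$ the answer is yes: Amitsur showed that $J(R[x])=0$ when $R$ has no nonzero nil ideals. Some hypothesis of this kind is needed, since a nilpotent ideal $I$ of $R$ gives the nilpotent ideal $I[x]\subseteq J(R[x])$. A short computation shows how nilpotence enters. Let $r\in R\cap J(R[x;\delta])$. Then $1-rx$ has an inverse $\sum_{i=0}^m g_ix^i$, and comparing coefficients in $(1-rx)\sum_i g_ix^i=1$ gives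
\[
g_0-r\delta(g_0)=1,\qquad g_i-r\delta(g_i)=rg_{i-1}\quad(1\le i\le m),\qquad rg_m=0 .
\]
If $\delta=0$, then $g_i=r^i$ and $r^{m+1}=0$; so $R\cap J(R[x])$ is a nil ideal. If $\delta\ne0$, the terms $r\delta(g_i)$ break this argument, and the question is whether the conclusion survives.

For the skew polynomial rings $R[x;\sigma]$ of automorphism type, in which $xr=\sigma(r)x$ for an automorphism $\sigma$ of $R$, the radical can be nonzero even when $R$ is commutative and reduced. For instance, let $R=k\oplus R_0$ with $R_0=\bigoplus_{i\in\mathbb Z}k\epsilon_i$ spanned by orthogonal idempotents and $\sigma(\epsilon_i)=\epsilon_{i+1}$. The ideal $\sum_{j\ge1}R_0x^j$ is nil: if the coefficients of $f$ involve only $\epsilon_i$ with $|i|\le L$, then every term of $f^n$ has a coefficient $r_1\sigma^{j_1}(r_2)\cdots\sigma^{j_1+\dots+j_{n-1}}(r_n)$ with all $j_i\ge1$, and this vanishes when $n-1>2L$. This mechanism shifts leading coefficients apart, and it has no analogue for derivations: by \eqref{eq:mult}, leading terms in $R[x;\delta]$ multiply as in $R[x]$. One would therefore guess that $R[x;\delta]$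 behaves like $R[x]$. The guess is right when $\delta(r)=ar-ra$ is inner, because then $x-a$ commutes with $R$ and $R[x;\delta]=R[x-a]$ is an ordinary polynomial ring. It is also known to be right when $R$, besides having no nonzero nil ideals, is reduced, or satisfies a polynomial identity, or satisfies the ascending chain condition on right annihilators. In general it is wrong.

\begin{theorem}\label{thm:main}
Let $k$ be a countable field of characteristic $0$. There are a countable $k$-algebra $R$ with $1$, without nonzero nil ideals, and a $k$-linear derivation $\delta$ of $R$ with $J(R[x;\delta])\ne0$. More precisely, $R=k\oplus R_0$ with $R_0\ne0$ a $\delta$-stable ideal, and $J(R[x;\delta])=R_0[x;\delta]$.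
\end{theorem}

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(a)] In Theorem~\ref{thm:main}, $R$ can moreover be chosen prime, with every nonzero $\delta$-stable ideal of $R_0$ containing a power of one fixed non-nilpotent element.
\item[(b)] For every countable field $k$, of any characteristic, there is a non-nil $k$-algebra $R$ (without $1$) with a $k$-linear derivation $D$ such that $R[x;D]$ is a Jacobson radical ring.
\end{enumerate}
\end{theorem}

Thus the question has a negative answer, for instance over $\mathbb Q$. Characteristic $0$ is used only in Lemma~\ref{lem:nilstable}; in characteristic $p$ we obtain Theorem~\ref{thm:second}(b) and do not claim the absence of nil ideals. The construction enumerates all square matrices over $k[x]$ in a sequence, and we make no claim for uncountable $k$.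

The main work is Theorem~\ref{thm:second}(b); Section~\ref{sec:nil} derives the other statements from it. The construction runs backwards, from the skew polynomial ring to its coefficient ring. In a skew polynomial ring of derivation type, $x+s$ (with $s$ a central indeterminate) obeys the same commutation rule as $x$, so the substitution $x\mapsto x+s$ is a homomorphism. Its coefficients $\partial_i$ are the divided powers of $\partial/\partial x$, every element is killed by $\partial_i$ for large $i$, and the coefficient ring is the ring of constants. Conversely, these data force a ring to be a skew polynomial ring over its constants (Section~\ref{sec:recog}). So we start from a Jacobson radical ring $N$ of noncommutative power series in an element $z$ with $\partial_iz=0$ for $i\ge1$, and we factor out all sufficiently high derivatives of its elements (Section~\ref{sec:N}). The whole difficulty is to show that $z$ does not become nilpotent. This is done with linear functionals (Sections~\ref{sec:func} and~\ref{sec:patterns}), which are built step by step (Section~\ref{sec:step}) from a structure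 result on algebras of polynomial matrices (Section~\ref{sec:matrix}).

\medskip
\noindent\textbf{Conventions.} Algebras are associative $k$-algebras and may lack $1$ unless stated otherwise. Ideals are two-sided ideals that are $k$-subspaces, which is automatic when there is a $1$. Products of subspaces denote spans of products. For an algebra $R$ with a derivation $D$, with or without $1$, $R[x;D]$ is the space of polynomials $\sum_ir_ix^i$ with the product \eqref{eq:mult}; it is an ideal of $(k\oplus R)[x;D]$, where $k\oplus R$ is $R$ with an identity adjoined and $D(1)=0$. An element $f$ of a ring is \emph{quasi-regular} if $g-f=fg=gf$ for some $g$ in the ring, that is, $(1-f)(1+g)=1=(1+g)(1-f)$ after adjoining $1$. The radical $J(S)$ is the largest ideal of $S$ consisting of quasi-regular elements, and $S$ is a \emph{Jacobson radical ring} if all its elements are quasi-regular. A surjective homomorphism $S\to S'$ maps $J(S)$ into $J(S')$, and $J(k[x])=0$. The degree of a polynomial matrix is the largest degree of its entries, and $\deg0=-\infty$.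

\section{Removing the nil ideals in characteristic zero}\label{sec:nil}

Suppose that $R[x;D]$ is Jacobson radical and $z\in R$ is not nilpotent. We may factor out any $D$-stable ideal of $R$ without losing the first property, and we take one that is as large as possible without losing the second. What remains has no nonzero nil ideal that is stable under the derivation, and in characteristic $0$ this excludes all nil ideals.

A sum of two nil ideals $I,I'$ is nil, because for $a\in I$, $b\in I'$ and $b^n=0$ we have $(a+b)^n\in I$. Hence every algebra has a largest nil ideal, the sum of all nil ideals.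

\begin{lemma}\label{lem:nilstable}
Let $\operatorname{char}k=0$, let $C$ be a $k$-algebra with a $k$-linear derivation $D$, and let $I$ be the largest nil ideal of $C$. Then $D(I)\subseteq I$.
\end{lemma}

\begin{proof}
The subspace $I+D(I)$ is an ideal, since $rD(b)=D(rb)-D(r)b$ and $D(b)r=D(br)-bD(r)$ for $b\in I$, $r\in C$. Let $b\in I$ and $b^n=0$. By the Leibniz rule, $0=D^n(b^n)$ is a sum of multiples of products $D^{i_1}(b)\cdots D^{i_n}(b)$ with $i_1+\dots+i_n=n$. Either all $i_j$ equal $1$, which gives the term $n!\,D(b)^n$, or some $i_j$ is $0$, and then the product lies in $I$. So $n!\,D(b)^n\in I$, and $D(b)^n\in I$. An element of $I+D(I)$ is congruent modulo $I$ to some $D(b)$, so one of its powers lies in $I$, and it is nilpotent. Thus $I+D(I)$ is a nil ideal, and $I+D(I)\subseteq I$.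
\end{proof}

In characteristic $p$ the lemma fails: for $C=k[t]/(t^p)$ and $D=d/dt$ the largest nil ideal is $(t)$, and $D(t)=1$.

\begin{proposition}\label{prop:reduction}
Let $\operatorname{char}k=0$, let $R$ be a $k$-algebra with a $k$-linear derivation $D$ such that $R[x;D]$ is a Jacobson radical ring, and let $z\in R$ be non-nilpotent. There is a $D$-stable ideal $\mathfrak p$ of $R$ such that $R_0=R/\mathfrak p$, the image $\bar z$ of $z$, the algebra $R_1=k\oplus R_0$ and the induced derivation $\delta$ of $R_1$ have the following properties.
\begin{enumerate}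
\item[(1)] $\bar z$ is not nilpotent, and every nonzero $\delta$-stable ideal of $R_0$ contains a power of $\bar z$.
\item[(2)] $R_1$ has no nonzero nil ideals.
\item[(3)] $J(R_1[x;\delta])=R_0[x;\delta]\neq0$.
\item[(4)] $R_1$ is prime: the product of two nonzero ideals is nonzero.
\end{enumerate}
\end{proposition}

\begin{proof}
The zero ideal is $D$-stable and contains no power $z^n$, $n\ge1$. By Zorn's lemma there is a $D$-stable ideal $\mathfrak p$ that is maximal among those containing no power of $z$. Then (1) holds, because a nonzero $\delta$-stable ideal of $R_0$ comes from a $D$-stable ideal of $R$ that properly contains $\mathfrak p$.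

(2) By Lemma~\ref{lem:nilstable}, the largest nil ideal of $R_0$ is $\delta$-stable. It contains no power of $\bar z$, so it is $0$ by (1). A nil ideal of $R_1$ has zero image in the field $R_1/R_0=k$, so it is a nil ideal of $R_0$, hence $0$.

(3) The ideal $R_0[x;\delta]$ of $R_1[x;\delta]$ is a homomorphic image of $R[x;D]$, so it consists of quasi-regular elements and lies in $J(R_1[x;\delta])$. The reverse inclusion holds because $R_1[x;\delta]/R_0[x;\delta]\cong k[x]$ has zero radical.

(4) We first show that $R_0$ is prime; by (1) it is enough to replace two ideals with product zero by $\delta$-stable ones. The algebra $R_0$ has no nonzero nilpotent ideals. Consequently $cR_0c=0$ implies $c=0$: the ideal $R_0cR_0$ has square $0$, so it is $0$, and then the cube of the ideal generated by $c$, which lies in $R_0cR_0$, is $0$. Let $\mathfrak a,\mathfrak b$ be ideals of $R_0$ with $\mathfrak a\mathfrak b=0$. Then $(\mathfrak b\mathfrak a)^2=0$, so $\mathfrak b\mathfrak a=0$. Hence the left and the right annihilator of an ideal $\mathfrak b$, both of which are ideals, coincide; we write $\operatorname{ann}\mathfrak b$.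 For $a\in\mathfrak a$, $b\in\mathfrak b$, $r\in R_0$ we have $0=\delta(bra)=\delta(br)a+br\delta(a)$, and so
\[
\delta(a)b\cdot r\cdot\delta(a)b=-\delta(a)\,\delta(br)\,ab=0 .
\]
Therefore $\delta(a)b=0$, that is, $\delta(\mathfrak a)\mathfrak b=0$. Taking $\mathfrak a=\operatorname{ann}\mathfrak b$ shows that annihilators of ideals are $\delta$-stable. If $\mathfrak a,\mathfrak b\ne0$ and $\mathfrak a\mathfrak b=0$, then $\mathfrak a'=\operatorname{ann}\mathfrak b\supseteq\mathfrak a$ and $\mathfrak b'=\operatorname{ann}\mathfrak a'\supseteq\mathfrak b$ are nonzero $\delta$-stable ideals with $\mathfrak a'\mathfrak b'=0$. By (1), $\bar z^i\in\mathfrak a'$ and $\bar z^j\in\mathfrak b'$ for some $i,j$, so $\bar z^{i+j}=0$, a contradiction.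

Next, no nonzero element $\mu+r$ of $R_1$ ($\mu\in k$, $r\in R_0$) satisfies $(\mu+r)R_0=0$. If $\mu\ne0$, then $\mu+r$ is invertible in $R_1[x;\delta]$, because $r\in J(R_1[x;\delta])$ by (3), and $(\mu+r)R_0=0$ would give $R_0=0$. If $\mu=0$, then $\operatorname{ann}R_0$ would be a nonzero ideal with $(\operatorname{ann}R_0)R_0=0$, which is impossible in the prime ring $R_0$. So for nonzero ideals $I,I'$ of $R_1$ the ideals $IR_0$ and $I'R_0$ of $R_0$ are nonzero, and $0\ne(IR_0)(I'R_0)\subseteq II'$.
\end{proof}

Theorems~\ref{thm:main} and~\ref{thm:second}(a) follow, with $R_1$ in the role of $R$, once Theorem~\ref{thm:second}(b) is proved with a countable algebra $R$.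

\section{Recognizing a skew polynomial ring}\label{sec:recog}

The next lemma is a Taylor expansion. In the commutative ring $k[x]$ the constant term of $b$ is $b(x-x)=\sum_i\partial_i(b)(-x)^i$, where $b(x+s)=\sum_i\partial_i(b)s^i$; the same formula, with the powers of $x$ written on the right, produces constants in a noncommutative ring.

\begin{lemma}\label{lem:recog}
Let $B$ be a $k$-algebra with $1$, let $x\in B$, let $N$ be an ideal of $B$, and let $\sigma:B\to B[s]$, $\sigma(b)=\sum_i\partial_i(b)s^i$, be a unital homomorphism of $k$-algebras into the polynomial ring in a central indeterminate $s$. Assume that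
\[
\partial_0=\mathrm{id},\qquad \partial_i\partial_j=\tbinom{i+j}i\partial_{i+j},\qquad \sigma(x)=x+s,\qquad \partial_iN\subseteq N .
\]
Then $R=\{b\in N:\partial_ib=0\text{ for all }i\ge1\}$ is a subalgebra, $D(r)=xr-rx$ is a $k$-linear derivation of $R$, and $N=\bigoplus_{i\ge0}Rx^i\cong R[x;D]$.
\end{lemma}

\begin{proof}
The set $R=\{b\in N:\sigma(b)=b\}$ is a subalgebra, and $D(R)\subseteq R$ because $\sigma(xr-rx)=(x+s)r-r(x+s)=xr-rx$ for $r\in R$. For $b\in N$ put $b^\circ=\sum_i\partial_i(b)(-x)^i\in N$, a finite sum. Since $s$ commutes with $x$,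
\[
\sigma(b^\circ)=\sum_{i,j}\tbinom{i+j}j\,\partial_{i+j}(b)\,s^j\,(-x-s)^i=\sum_n\partial_n(b)\,\bigl(s+(-x-s)\bigr)^n=b^\circ ,
\]
so $b^\circ\in R$. Moreover
\[
\sum_n(\partial_nb)^\circ x^n=\sum_{n,i}(-1)^i\tbinom{i+n}i\,\partial_{i+n}(b)\,x^{i+n}=\sum_m\partial_m(b)\,x^m\sum_{i=0}^m(-1)^i\tbinom mi=b ,
\]
so $N=\sum_iRx^i$. If $\sum_{i\le n}r_ix^i=0$ with $r_i\in R$, then applying $\sigma$ gives $\sum_{i\le n}r_i(x+s)^i=0$, and the coefficient of $s^n$ is $r_n$; so $r_n=0$, and by induction the sum is direct. Finally $xr=rx+D(r)$ in $B$, so products in $N$ are given by \eqref{eq:mult} with $D$ in place of $\delta$.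
\end{proof}

\section{The radical ring $N$ and the ideal $\mathcal J$}\label{sec:N}

From here on $k$ is a countable infinite field of arbitrary characteristic.

Let $A=k\langle x,z\rangle=\bigoplus_{n\ge0}A_n$ be the free algebra, graded by the degree in $z$, and let $S=\prod_{n\ge0}A_n$ be its completion. An element of $S$ is a series of monomials in $x,z$ with finitely many monomials of each $z$-degree. Define $\partial_i:A\to A$ by $\sum_i\partial_i(b)s^i=b(x+s,z)$ with $s$ central. The $\partial_i$ preserve each $A_n$, so they extend to $S$, and $\sigma=\sum_is^i\partial_i:S\to S[[s]]$ is a homomorphism. Together with $b((x+s)+s',z)=b(x+(s+s'),z)$ this gives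
\begin{equation}\label{eq:hasse}
\partial_n(ab)=\sum_{i=0}^n\partial_i(a)\,\partial_{n-i}(b),\qquad\partial_i\partial_j=\tbinom{i+j}i\partial_{i+j},\qquad\partial_0=\mathrm{id},\qquad\partial_iz=0\ \ (i\ge1).
\end{equation}
The $\partial_i$ act entrywise on matrices. For $T\in M_t(k[x])$ we write $T^{[i]}=\partial_iT$, so that $T(x+s)=\sum_iT^{[i]}(x)s^i$.

The ideal $\prod_{n\ge1}A_n$ of $S$ is a radical ring, by the geometric series, but it is uncountable, and we want to impose one family of relations for each member of a countable list. We therefore use a countable subring that contains $z$ and is closed under multiplication by $x$ and under quasi-inverses. All its elements have one normal form. For $T\in M_t(k[x])$ let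
\[
P_T=\sum_{r\ge0}z(Tz)^r\in M_t(S),
\]
where $z$ stands for $zI_t$. Then $P_T=(1-zT)^{-1}z=z(1-Tz)^{-1}$. For $T,W\in M_t(k[x])$ we have $(1-zT)P_{T+W}=z+zWP_{T+W}$ and $P_{T+W}(1-Tz)=z+P_{T+W}Wz$; multiplying by $(1-zT)^{-1}$ on the left and by $(1-Tz)^{-1}$ on the right, respectively, we get
\begin{equation}\label{eq:resolvent}
P_{T+W}=P_T+P_TWP_{T+W}=P_T+P_{T+W}WP_T .
\end{equation}
Let
\[
N=\{uP_Tv:\ t\ge1,\ T\in M_t(k[x]),\ u\in k[x]^{1\times t},\ v\in k[x]^{t\times1}\}\subseteq\prod_{n\ge1}A_n .
\]

\begin{lemma}\label{lem:N}
The set $N$ is a countable $k[x]$-sub-bimodule and subring of $S$, it contains $z$, it is stable under all $\partial_i$, and it is a Jacobson radical ring. For $i\ge1$,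
\begin{equation}\label{eq:dP}
\partial_iP_T=\sum_{j=1}^iP_T\,T^{[j]}\,\partial_{i-j}P_T .
\end{equation}
\end{lemma}

\begin{proof}
There are countably many triples $(u,T,v)$, since $k$ is countable. Multiplying $uP_Tv$ by an element of $k[x]$ on either side changes only $u$ or $v$, and $z=1\cdot P_0\cdot1$ with $t=1$. Let $f=uP_Tv$ and $f'=u'P_{T'}v'$, and put $T_0=\left(\begin{smallmatrix}T&0\\0&T'\end{smallmatrix}\right)$, $W=\left(\begin{smallmatrix}0&vu'\\0&0\end{smallmatrix}\right)$. Then $P_{T_0}$ is block diagonal with blocks $P_T,P_{T'}$, so $f+f'=(u,u')P_{T_0}\binom{v}{v'}\in N$. By the first equality in \eqref{eq:resolvent}, the $(2,2)$ block of $P_{T_0+W}$ is $P_{T'}$ and its $(1,2)$ block is $P_T(vu')P_{T'}$; so $ff'=(u,0)P_{T_0+W}\binom0{v'}\in N$. For $g=uP_{T+vu}v\in N$, the identities \eqref{eq:resolvent} with $W=vu$ give $g=f+fg=f+gf$, so $f$ is quasi-regular in $N$.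

Let $P(s)=\sigma(P_T)$. Applying $\sigma$ to $P_T=z+zTP_T$ gives $P(s)=z+zT(x+s)P(s)$, hence $(1-zT)P(s)=z+z\bigl(T(x+s)-T(x)\bigr)P(s)$ and
\[
P(s)=P_T+P_T\bigl(T(x+s)-T(x)\bigr)P(s).
\]
The coefficient of $s^i$ is \eqref{eq:dP}. The entries of $P_T$ lie in $N$, so by induction on $i$ those of $\partial_iP_T$ do, and $\partial_i(uP_Tv)\in N$ by \eqref{eq:hasse}.
\end{proof}

Let $B=k[x]+N\subseteq S$. This is a subalgebra with $1$, stable under the $\partial_i$; $N$ is an ideal of $B$, and $k[x]\cap N=0$. The only hypothesis of Lemma~\ref{lem:recog} that fails is that $\sigma$ take values in $B[s]$ rather than $B[[s]]$. We force it. For a function $T\mapsto m_T\in\mathbb N$ on $\bigcup_{t\ge1}M_t(k[x])$, let $\mathcal J$ be the ideal of $B$ generated by the entries of the matrices $\partial_mP_T$, over all $T$ and all $m>m_T$. Then $\mathcal J\subseteq N$, and $\partial_i\mathcal J\subseteq\mathcal J$ by \eqref{eq:hasse}.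

\begin{proposition}\label{prop:key}
The function $T\mapsto m_T$ can be chosen so that $z^n\notin\mathcal J$ for all $n\ge1$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:second} from Proposition~\ref{prop:key}]
Let $B'=B/\mathcal J$ and $N'=N/\mathcal J$. The $\partial_i$ act on $B'$ and satisfy \eqref{eq:hasse}. For $u,v\neq0$ and $i>m_T+\deg u+\deg v$, every nonzero term of $\partial_i(uP_Tv)=\sum_{a+m+c=i}\partial_a(u)\,\partial_m(P_T)\,\partial_c(v)$ has $m>m_T$ and lies in $\mathcal J$. So every element of $B'=k[x]+N'$ is killed by $\partial_i$ for large $i$, and $\sigma$ induces a homomorphism $B'\to B'[s]$. By Lemma~\ref{lem:recog}, $N'\cong R[x;D]$, where $R$ is the algebra of constants in $N'$. The ring $N'$ is countable and Jacobson radical by Lemma~\ref{lem:N}, and the image of $z$ lies in $R$ and is not nilpotent. This proves Theorem~\ref{thm:second}(b), with $R$ countable, for infinite countable $k$. For a finite field, apply this over its algebraic closure, which is countable and infinite, and regard the result as an algebra over the finite field.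 In characteristic $0$, Proposition~\ref{prop:reduction} gives Theorems~\ref{thm:main} and~\ref{thm:second}(a).
\end{proof}

It remains to prove Proposition~\ref{prop:key}. The smallest case shows both the danger and the reason for hope.

\begin{example}\label{ex:x}
Let $t=1$, $T=x$, and $P=P_x=z+zxz+zxzxz+\cdots$. Here $T^{[1]}=1$ and $T^{[j]}=0$ for $j\ge2$, so \eqref{eq:dP} gives $\partial_mP=P^{m+1}$: the relations make $P$ nilpotent. Now $P^{m+1}=z^{m+1}+(\text{terms of higher $z$-degree})$, which suggests that $z$ becomes nilpotent too. For $m_T=0$ it does: from $z=(1-zx)P=P(1-xz)$ we get $z^2=(1-zx)P^2(1-xz)$. For $m_T=1$ it does not; we show that $z^n\notin SP^3S$ for all $n$. Since $P_x$ and $P_{-x}$ lie in $\prod_{n\ge1}A_n$, the substitutions $\varphi:z\mapsto P_x$ and $\psi:z\mapsto P_{-x}$, both fixing $x$, define endomorphisms of $S$. From $P=z+Pxz$ we get $\varphi(\psi(z))=(1+Px)^{-1}P=z$, and the same computation with $-x$ in place of $x$ gives $\psi(\varphi(z))=z$; so $\psi=\varphi^{-1}$. If $z^n\in SP^3S$, then applying $\psi$ gives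
\[
(z-zxz+zxzxz-\cdots)^n\in Sz^3S ,
\]
and every monomial of an element of $Sz^3S$ contains $z^3$. But the left side contains $z$ if $n=1$, and for $n\ge2$ it contains $z(zxz)^{n-2}z=z^2xz^2x\cdots xz^2$ with coefficient $(-1)^n$, because this monomial can be cut into factors $z(xz)^r$ only at its $n-1$ occurrences of $zz$. So $z^n$ survives, and it survives through monomials of about twice its length, in which the $z$'s are separated by $x$'s.
\end{example}

A change of variables adapted to one $T$ does not treat all $T$ at once. We replace it by linear functionals, which can be refined one matrix at a time.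

\section{Functionals that vanish on the relations}\label{sec:func}

Only monomials that begin and end with $z$ will matter, and we encode them by their blocks of $x$'s. Let $F=k\langle X_0,X_1,X_2,\dots\rangle$ be the free algebra with $1$; its basis consists of the words in the letters $X_l$, including the empty word $\emptyset=1$. For a word $w=X_{l_1}\cdots X_{l_r}$ put
\[
\hat z_w=zx^{l_1}zx^{l_2}\cdots zx^{l_r}z,\qquad \lambda(w)=zx^{l_1}\cdots zx^{l_r},\qquad \rho(w)=x^{l_1}z\cdots x^{l_r}z ,
\]
so that $\hat z_\emptyset=z$ and $\lambda(\emptyset)=\rho(\emptyset)=1$. The $\hat z_w$ are the monomials of $A$ that begin and end with $z$, the $\lambda(w)$ are those that do not begin with $x$, the $\rho(w)$ are those that do not end with $x$, and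
\begin{equation}\label{eq:concat}
\lambda(\alpha)\,\hat z_v\,\rho(\beta)=\hat z_{\alpha v\beta},\qquad z^n=\hat z_{X_0^{n-1}} .
\end{equation}
An element $h=\sum_wh_ww\in F$ defines the functional $\eta_h:S\to k$, $\eta_h(f)=\sum_wh_w\cdot(\text{coefficient of }\hat z_w\text{ in }f)$.

For $T\in M_t(k[x])$ let $\varepsilon_T:F\to M_t(k[y])$ be the unital homomorphism with $\varepsilon_T(X_l)=T^{[l]}(y)$. Expanding $T(x+y)$ in powers of $x$ gives $T(x+y)=\sum_lT^{[l]}(y)x^l$. With $y$ central, matrices over $k[y]$ commute with $xI_t$ and $zI_t$, so
\[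
\sum_my^m\partial_mP_T=\sum_{r\ge0}z\bigl(T(x+y)z\bigr)^r=\sum_w\varepsilon_T(w)\,\hat z_w .
\]
Writing $[y^m]$ for the coefficient of $y^m$, we obtain
\begin{equation}\label{eq:expansion}
\partial_mP_T=\sum_w\bigl([y^m]\varepsilon_T(w)\bigr)\hat z_w .
\end{equation}
Thus $\eta_h$ kills the entries of $\partial_mP_T$ for all $m>m_T$ exactly when $\deg\varepsilon_T(h)\le m_T$. To kill the ideal that they generate, we must also allow factors on both sides, and by \eqref{eq:concat} these strip letters from the two ends of the words of $h$. For words $\alpha,\beta$ define the \emph{quotient}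
\[
\alpha\backslash h/\beta=\sum_vh_{\alpha v\beta}\,v\in F ,
\]
and write $\alpha\backslash h$ and $h/\beta$ when $\beta$ or $\alpha$ is empty. Then $\alpha\backslash h/\beta=(\alpha\backslash h)/\beta$, $(\alpha\alpha')\backslash h=\alpha'\backslash(\alpha\backslash h)$ and $h/(\beta'\beta)=(h/\beta)/\beta'$. Let $Q(h)$ be the span of all quotients of $h$. It is finite-dimensional, since only finitely many quotients are nonzero, and it is the smallest subspace that contains $h$ and is closed under the maps $X_l\backslash\,\cdot$ and $\cdot\,/X_l$.

\begin{definition}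
An element $h\in F$ is \emph{$(T,m)$-bounded} if $\deg\varepsilon_T(g)\le m$ for all $g\in Q(h)$.
\end{definition}

Since $Q(h+h')\subseteq Q(h)+Q(h')$, the $(T,m)$-bounded elements form a subspace.

\begin{lemma}\label{lem:vanish}
Let $h$ be $(T,m_T)$-bounded, let $m>m_T$, and let $G$ be an entry of $\partial_mP_T$. Then $\eta_h(aGb)=0$ for all $a,b\in S$.
\end{lemma}

\begin{proof}
The functional $\eta_h$ vanishes on $\prod_{n>n_0}A_n$ for some $n_0$, so we may truncate $a$ and $b$ to elements of $A$ and then assume that they are monomials. By \eqref{eq:expansion}, $G=\sum_vG_v\hat z_v$, where $G_v$ is the entry of $[y^m]\varepsilon_T(v)$ at one fixed position. If $a$ begins with $x$ or $b$ ends with $x$, then no $\hat z_w$ occurs in $aGb$. Otherwise $a=\lambda(\alpha)$ and $b=\rho(\beta)$, and by \eqref{eq:concat} $\eta_h(aGb)=\sum_vG_vh_{\alpha v\beta}$ is an entry of $[y^m]\varepsilon_T(\alpha\backslash h/\beta)=0$.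
\end{proof}

Our elements $h$ will be long products, and a quotient of a product is controlled by quotients of two of the factors and the product of the factors between them.

\begin{lemma}\label{lem:product}
For $f_1,\dots,f_n\in F$,
\[
Q(f_1\cdots f_n)\subseteq\sum_iQ(f_i)+\sum_{i<j}Q(f_i)\,f_{i+1}\cdots f_{j-1}\,Q(f_j).
\]
\end{lemma}

\begin{proof}
We have $X_l\backslash(fg)=(X_l\backslash f)g+f_\emptyset\,(X_l\backslash g)$: by bilinearity let $f$ be a word; if it is nonempty, only the first term is present, and if it is empty, only the second. Let $L_i=\sum_{j\ge i}Q(f_j)f_{j+1}\cdots f_n$. By downward induction on $i$, $L_i$ is closed under $X_l\backslash\,\cdot$\,: for $g\in Q(f_i)$,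
\[
X_l\backslash(gf_{i+1}\cdots f_n)=(X_l\backslash g)f_{i+1}\cdots f_n+g_\emptyset\,X_l\backslash(f_{i+1}\cdots f_n),
\]
and $f_{i+1}\cdots f_n\in L_{i+1}$ for $i<n$. So $\alpha\backslash(f_1\cdots f_n)$ is a sum of products $gf_{i+1}\cdots f_n$ with $g\in Q(f_i)$. The mirror image of this statement, applied to the product of $g,f_{i+1},\dots,f_n$, gives $(gf_{i+1}\cdots f_n)/\beta\in Q(g)+\sum_{j>i}gf_{i+1}\cdots f_{j-1}Q(f_j)$, and $Q(g)\subseteq Q(f_i)$.
\end{proof}

\begin{example}\label{ex:x2}
Let again $T=x$, so that $\varepsilon_T(X_0)=y$, $\varepsilon_T(X_1)=1$ and $\varepsilon_T(X_l)=0$ for $l\ge2$. The obvious functional that detects $z^n$ is the coefficient of $z^n$, given by $h=X_0^{n-1}$. It is useless, because $\varepsilon_T(h)=y^{n-1}$ has unbounded degree. Correct it with $e=1-X_1$, which satisfies $\varepsilon_T(e)=0$, and take $h=e(X_0e)^{n-1}$. The coefficient of $X_0^{n-1}$ in $h$ is still $1$, so $\eta_h(z^n)=1$. Apply Lemma~\ref{lem:product} to the factors $e,X_0,e,\dots,X_0,e$. We have $Q(e)=k+kX_1$ and $Q(X_0)=k+kX_0$, on which $\deg\varepsilon_T$ is at most $0$ and $1$.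 A term $Q(f_i)f_{i+1}\cdots f_{j-1}Q(f_j)$ is killed by $\varepsilon_T$ if a factor $e$ lies strictly between $f_i$ and $f_j$. The other terms are $Q(e)Q(X_0)$, $Q(X_0)Q(e)$ and $Q(e)X_0Q(e)$, of degree at most $1$. So $h$ is $(x,1)$-bounded for every $n$, and Lemma~\ref{lem:vanish} reproves the claim of Example~\ref{ex:x}.
\end{example}

\section{Patterns and marks}\label{sec:patterns}

An expression of $z^n$ as an element of $\mathcal J$ involves finitely many matrices $T_1,\dots,T_r$, so a functional has to respect only these. But $m_{T_1}$ must be fixed without knowing $n$ and $r$. We therefore look for a chain of subspaces $\Omega_1\supseteq\Omega_2\supseteq\cdots$ of $F$ such that all of $\Omega_r$ is $(T_r,m_{T_r})$-bounded and $\Omega_r$ contains, for each $n$, an element with nonzero coefficient at $X_0^{n-1}$. Example~\ref{ex:x2} suggests spanning $\Omega_r$ by products in which letters are separated by copies of one element $e_r$. To bound degrees in $y$ we use that a nonzero polynomial matrix $v$ satisfies $\partial_{\deg v}v\ne0$ in every characteristic, where $v(y+s)=\sum_i\partial_i(v)s^i$: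 this matrix is the leading coefficient of $v$. So we lift the $\partial_i$ to $F$, and we make $\Omega_r$ stable under the lifts.

Let $\theta=\sum_is^i\theta_i:F\to F[[s]]$ be the unital homomorphism with $\theta(X_l)=\sum_j\binom{l+j}js^jX_{l+j}$, and let $\pi:F\to k[X_0]$ be the unital homomorphism that fixes $X_0$ and kills $X_l$ for $l\ge1$; thus $\pi(h)$ is the part of $h$ that involves only the words $X_0^n$.

\begin{lemma}\label{lem:theta}
The maps $\theta_i:F\to F$ satisfy
\[
\theta_0=\mathrm{id},\qquad\theta_n(ab)=\sum_{i=0}^n\theta_i(a)\theta_{n-i}(b),\qquad\theta_i\theta_j=\tbinom{i+j}i\theta_{i+j},\qquad\varepsilon_T\theta_i=\partial_i\varepsilon_T ,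
\]
$\pi\theta_i=0$ for $i\ge1$, and $Q(\theta_ie)\subseteq\sum_j\theta_jQ(e)$ for $e\in F$.
\end{lemma}

\begin{proof}
The first two identities hold because $\theta$ is a homomorphism that fixes the letters modulo $s$. The next three compare homomorphisms and can be checked on letters. Writing $\theta_{(s)}$ for $\theta$, the third says $\theta_{(s)}\theta_{(s')}=\theta_{(s+s')}$, and on $X_l$ it is the identity $\binom{l+j}j\binom{l+j+i}i=\frac{(l+i+j)!}{l!\,i!\,j!}=\binom{l+i+j}{i+j}\binom{i+j}j$ of integers. The fourth is $\sum_js^j\binom{l+j}jT^{[l+j]}(y)=\sum_js^j\partial_jT^{[l]}(y)$. The fifth says $\pi\theta=\pi$, and $\pi(X_{l+j})=0$ for $j\ge1$. For the last claim, the definition of $\theta$ gives $X_l\backslash\theta(X_{l_0}w)=\binom l{l_0}s^{l-l_0}\theta(w)$ for $l_0\le l$ and $0$ for $l_0>l$, and $X_l\backslash\theta(1)=0$. Hence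
\[
X_l\backslash\theta(g)=\sum_{l_0\le l}\tbinom l{l_0}s^{l-l_0}\,\theta(X_{l_0}\backslash g)\qquad(g\in F),
\]
and the same formula holds for $\theta(g)/X_l$ with $g/X_{l_0}$. So $\sum_j\theta_jQ(e)$ is closed under taking quotients by letters, and it contains $\theta_ie$.
\end{proof}

\begin{definition}
Let $e\in F$. An \emph{$e$-pattern} is a product
\[
E_0Y_1E_1Y_2\cdots Y_nE_n\qquad(n\ge0),\qquad E_q=\theta_{i_q}(e),\ i_q\ge0,\qquad Y_q\in\{1,X_0,X_1,\dots\},
\]
understood together with this presentation. Its \emph{marks} are the positions $E_q$ with $i_q\ge1$ and the positions $Y_q$ with $Y_q=X_l$, $l\ge1$. Let $\Omega(e)$ be the span of all $e$-patterns, $\Omega^+(e)$ the span of those with at least one mark, and $V$ the span of $1,X_0,X_1,\dots$.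
\end{definition}

For example, $\Omega(1)=F$ and $\Omega^+(1)=\ker\pi$, because $\theta_i(1)=0$ for $i\ge1$. With $\Omega=\Omega(e)$ and $\Omega^+=\Omega^+(e)$ we have the following properties.
\begin{itemize}
\item[(P1)] $\Omega V\Omega\subseteq\Omega$; $\Omega^+V\Omega+\Omega V\Omega^+\subseteq\Omega^+$; and $\Omega X_l\Omega\subseteq\Omega^+$ for $l\ge1$. This holds because two patterns joined by some $Y$ form a pattern that keeps their marks.
\item[(P2)] $\theta_i$ of a pattern is a linear combination of patterns obtained by raising the indices $i_q$ of some $E_q$, and the indices $l$ of some $Y_q=X_l$, by positive amounts of total $i$. This follows from Lemma~\ref{lem:theta}, $\theta_jX_l=\binom{l+j}jX_{l+j}$, and $\theta_j1=0$ for $j\ge1$. Every raised position is a mark, and marks remain marks. Hence $\theta_i\Omega\subseteq\Omega$ and $\theta_i\Omega^+\subseteq\Omega^+$.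
\item[(P3)] If $e'\in\Omega(e)$, then $\Omega(e')\subseteq\Omega(e)$, since $\theta_ie'\in\Omega(e)$ by (P2) and (P1) applies.
\item[(P4)] $\pi(\Omega^+)=0$, since $\pi$ kills every marked factor.
\end{itemize}
By (P4), we may change $e$ by an element of $\Omega^+(e)$ without changing $\pi(e)$. By (P2), differentiation creates marks; so if many marks kill a pattern, high derivatives vanish and degrees are bounded.

\begin{lemma}\label{lem:marks}
Let $e\in F$, $T\in M_t(k[x])$, $\nu\ge1$, and suppose that $\varepsilon_T$ kills all $e$-patterns with at least $\nu$ marks. Then there is $m$ such that every $h\in\Omega(e)$ is $(T,m)$-bounded.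
\end{lemma}

\begin{proof}
Let $d=\max(0,\deg T)$ and $D_0=\max(1,d,\deg\varepsilon_T(e))$. We first bound $\deg\varepsilon_T(W)$ for an $e$-pattern $W$. We have $\partial_q\varepsilon_T(W)=\varepsilon_T(\theta_qW)$, and $\theta_qW$ is a combination of patterns obtained by raising indices by a total of $q$. A term in which some index exceeds $D_0$ is killed by $\varepsilon_T$, because $\varepsilon_T(\theta_ie)=\partial_i\varepsilon_T(e)=0$ for $i>D_0$ and $\varepsilon_T(X_l)=0$ for $l>D_0$. In every other term each raise is at most $D_0$, so at least $q/D_0$ positions are raised, and these are marks. Hence $\partial_q\varepsilon_T(W)=0$ for all $q\ge\nu D_0$, and $\deg\varepsilon_T(W)<\nu D_0$.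

Let $p\ge d$ bound $\deg\varepsilon_T$ on the finite-dimensional space $Q(e)$. Then $p$ bounds $\deg\varepsilon_T$ on $Q(\theta_ie)$ for every $i$, because $Q(\theta_ie)\subseteq\sum_j\theta_jQ(e)$, $\varepsilon_T\theta_j=\partial_j\varepsilon_T$, and $\partial_j$ does not raise degrees. It also bounds $\deg\varepsilon_T$ on $Q(Y)=k+kY$ for $Y\in\{1,X_0,X_1,\dots\}$, since $\deg T^{[l]}\le d$.

Now apply Lemma~\ref{lem:product} to the $2n+1$ factors of a pattern $W=E_0Y_1E_1\cdots Y_nE_n$. A product of consecutive factors becomes an $e$-pattern or the empty product after removing its first factor if that is some $Y_q$ and its last factor if that is some $Y_q$; so its image under $\varepsilon_T$ has degree at most $2d+\nu D_0$. Therefore $\deg\varepsilon_T\le m:=2p+2d+\nu D_0$ on $Q(W)$, and $m$ does not depend on $W$.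
\end{proof}

\section{Translation-stable algebras of polynomial matrices}\label{sec:matrix}

Given $e$ with $\pi(e)=1$ and a matrix $T$, we want $e'\in e+\Omega^+(e)$ to which Lemma~\ref{lem:marks} applies. In Example~\ref{ex:x2} we could arrange $\varepsilon_T(e')=0$. Two examples with $t=2$ and $e=1$ show what can be expected in general; $E_{ij}$ are the matrix units.

Let $T=\operatorname{diag}(x,1)$, so $X_0\mapsto\operatorname{diag}(y,1)$, $X_1\mapsto E_{11}$, and $X_l\mapsto0$ for $l\ge2$. The $(2,2)$ entry of $\varepsilon_T(e')$ is the value of $\pi(e')$ at $X_0=1$, so $\varepsilon_T(e')\neq0$ when $\pi(e')=1$. But $e'=1-X_1\mapsto E_{22}$ annihilates the image $k[y]E_{11}$ of $\Omega^+(1)$, because $E_{11}$ is the identity of that image, and one mark kills an $e'$-pattern: $\theta_ie'=-(i+1)X_{i+1}\mapsto0$ for $i\ge1$, and $e'X_1\mapsto0$.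

Let $T=I+xE_{12}$, so $X_0\mapsto I+yE_{12}$, $X_1\mapsto E_{12}$, and $X_l\mapsto0$ for $l\ge2$. The image $kE_{12}$ of $\Omega^+(1)$ has no identity, but it has square zero, and with $e'=1$ two marks kill a pattern.

In general both phenomena occur together: the image of the marked patterns has an identity modulo a nilpotent ideal. This is false for arbitrary subalgebras of $M_t(k[y])$, as $yk[y]$ shows. It is true for subalgebras that are stable under the $\partial_i$. For $t=1$ the reason is that a nonzero stable subspace of $k[y]$ contains $\partial_{\deg v}v$, a nonzero constant. For $t>1$ we imitate this argument in the center, and we need a supply of central elements.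

\begin{lemma}[Formanek's central polynomials]\label{lem:central}
For each $n\ge1$ there is a polynomial $\Gamma_n$ in noncommuting variables, with integer coefficients and without constant term, which takes only scalar values on $M_n(L)$ for every field $L$, is not identically zero on $M_n(L)$ if $L$ is infinite, and vanishes on $M_{n'}(L)$ for $n'<n$.
\end{lemma}

\begin{proof}
For $g=\sum_\alpha g_\alpha\xi_1^{\alpha_1}\cdots\xi_{n+1}^{\alpha_{n+1}}\in\mathbb Z[\xi_1,\dots,\xi_{n+1}]$ let
\[
\Phi_g(a,b_1,\dots,b_n)=\sum_\alpha g_\alpha\,a^{\alpha_1}b_1a^{\alpha_2}b_2\cdots b_na^{\alpha_{n+1}} .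
\]
If $a=\operatorname{diag}(\kappa_1,\dots,\kappa_n)$ and $b_j=E_{i_jk_j}$, then $\Phi_g=0$ unless $k_j=i_{j+1}$ for all $j<n$, and in that case $\Phi_g=g(\kappa_{i_1},\dots,\kappa_{i_n},\kappa_{k_n})E_{i_1k_n}$. Take
\[
g=\prod_{j=2}^n(\xi_1-\xi_j)(\xi_{n+1}-\xi_j)\prod_{2\le j<l\le n}(\xi_j-\xi_l)^2 .
\]
Then the value is $0$ unless $i_1,\dots,i_n$ are distinct and $k_n\notin\{i_2,\dots,i_n\}$, that is, unless $i_1,\dots,i_n$ is a permutation of $1,\dots,n$ and $(b_1,\dots,b_n)=(E_{i_1i_2},\dots,E_{i_ni_1})$; in that case it is $\Delta E_{i_1i_1}$ with $\Delta=\prod_{i<j}(\kappa_i-\kappa_j)^2$. Let $\Gamma_n(a,b_1,\dots,b_n)=\sum_{m=0}^{n-1}\Phi_g(a,b_{m+1},\dots,b_{m+n})$, indices modulo $n$. The condition on $(b_1,\dots,b_n)$ is invariant under cyclic shifts, so for $a$ diagonal and $b_j$ matrix units $\Gamma_n$ equals $\Delta\sum_mE_{i_mi_m}=\Delta I$ or $0$. As $\Gamma_n$ is multilinear in the $b_j$, it is scalar for $a$ diagonal and all $b_j$, and by conjugation for $a$ diagonalizable. A matrix of independent indeterminates over $\mathbb Q$ has distinct eigenvalues and is diagonalizable over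 an extension field. So $\Gamma_n$ is scalar on matrices of independent indeterminates; this is a set of identities between integer polynomials in the entries, and they hold over every field. If $L$ is infinite, distinct $\kappa_i\in L$ give the value $\Delta I\ne0$. If $n'<n$, embed $M_{n'}(L)$ as a corner of $M_n(L)$; since $\Gamma_n$ has no constant term, a value lies in this proper corner and is scalar in $M_n(L)$, so it is $0$.
\end{proof}

Because $k$ is infinite, the $\partial_i$ can be traded for automorphisms. For $c\in k$ let $\tau_c$ be the translation $y\mapsto y+c$, so that $\tau_c(v)=\sum_ic^i\partial_iv$ for $v\in M_t(k[y])$. If $v_0,\dots,v_n$ are vectors in a $k$-space and $\sum_ic^iv_i$ lies in a subspace $M$ for all $c\in k$, then all $v_i$ lie in $M$, by inverting a Vandermonde matrix. Hence, for a subspace $M\subseteq M_t(k[y])$: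
\begin{itemize}
\item[(T1)] $M$ is stable under all $\partial_i$ if and only if it is stable under all $\tau_c$;
\item[(T2)] $\partial_iv\in M$ for all $i\ge1$ if and only if $\tau_c(v)-v\in M$ for all $c\in k$.
\end{itemize}
We also recall Wedderburn's theorems. A finite-dimensional algebra over a field $K$, with or without $1$, has a largest nilpotent ideal $\mathfrak r$, and the quotient by $\mathfrak r$ is a finite (possibly empty) product of simple algebras with $1$. The center of a finite-dimensional simple $K$-algebra $H$ is a field $L\supseteq K$, and $H\otimes_L\overline L\cong M_n(\overline L)$ for some $n$, where $\overline L$ is the algebraic closure.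

\begin{lemma}\label{lem:identity}
Let $\mathcal U\subseteq M_t(k[y])$ be a $k$-subalgebra, possibly without $1$, that is stable under all $\partial_i$. Then $\mathcal U$ has a largest nilpotent ideal $\mathfrak n$, $\mathfrak n^t=0$, and there is $\hat u\in\mathcal U$ with $\hat uv-v\in\mathfrak n$ for all $v\in\mathcal U$ and $\partial_i\hat u\in\mathfrak n$ for all $i\ge1$.
\end{lemma}

\begin{proof}
Let $K=k(y)$, let $\mathfrak r$ be the largest nilpotent ideal of the finite-dimensional $K$-algebra $K\mathcal U\subseteq M_t(K)$, and let $\mathfrak n=\mathcal U\cap\mathfrak r$. If $\mathfrak l$ is a nilpotent ideal of $\mathcal U$, then $K\mathfrak l$ is a nilpotent ideal of $K\mathcal U$, so $\mathfrak l\subseteq\mathfrak n$. In the chain of $K$-subspaces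
\begin{equation}\label{eq:flag}
K^t\supseteq\mathfrak rK^t\supseteq\mathfrak r^2K^t\supseteq\cdots
\end{equation}
one equality makes all later inclusions equalities, and the chain reaches $0$; so it decreases strictly until it reaches $0$, and $\mathfrak r^t=0$. Hence $\mathfrak n^t=0$.

Let $\bar U=K\mathcal U/\mathfrak r=\prod_i H_i$ with $H_i$ simple with center $L_i$ and $H_i\otimes_{L_i}\overline{L_i}\cong M_{n_i}(\overline{L_i})$. Denote images in $\bar U$ by bars; $\bar{\mathcal U}\cong\mathcal U/\mathfrak n$ spans $\bar U$ over $K$. Each $\tau_c$ extends to an automorphism of $K$ and of the ring $M_t(K)$. It maps $\mathcal U$ onto itself by (T1), hence $K\mathcal U$ onto itself, and it maps $\mathfrak r$ onto a nilpotent ideal that is again a $K$-subspace; so it preserves $\mathfrak r$. Thus $\tau_c$ induces a ring automorphism $\bar\tau_c$ of $\bar U$ that preserves $\bar{\mathcal U}$. It suffices to show that $1_{\bar U}\in\bar{\mathcal U}$. Indeed, if $\hat u\in\mathcal U$ lifts $1_{\bar U}$, then $\hat uv-v\in\mathcal U\cap\mathfrak r=\mathfrak n$, and $\tau_c(\hat u)-\hat u\in\mathfrak n$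 because $\bar\tau_c(1_{\bar U})=1_{\bar U}$, so (T2) applies.

\emph{The largest idempotent.} The central idempotents of $\bar U$ are the elements with all components in $\{0,1\}$. The finite set $\mathcal E$ of those that lie in $\bar{\mathcal U}$ contains $0$ and is closed under $(f,f')\mapsto f+f'-ff'$. So there is a unique $f_*\in\mathcal E$ with $f_*f=f$ for all $f\in\mathcal E$. Each $\bar\tau_c$ permutes $\mathcal E$ and respects products, so it fixes $f_*$. Suppose $f_*\ne1_{\bar U}$. Then $\mathcal V=\{\bar v-f_*\bar v:v\in\mathcal U\}$ is an ideal of $\bar{\mathcal U}$, stable under all $\bar\tau_c$, and $K\mathcal V=(1-f_*)\bar U=\prod_{i\in I}H_i$ with $I\ne\emptyset$. We shall find a nonzero central idempotent $f$ of $\bar U$ in $\mathcal V$. Then $f\in\mathcal E$ and $f=f_*f=0$, a contradiction.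

\emph{A central element.} Let $i_0\in I$ be such that $n=n_{i_0}$ is the largest $n_i$, $i\in I$. By Lemma~\ref{lem:central}, the values of $\Gamma_n$ on $H_i\subseteq M_{n_i}(\overline{L_i})$, $i\in I$, are scalar matrices or $0$, so all values of $\Gamma_n$ on $\mathcal V$ are central in $\bar U$; they lie in $\mathcal V$, since $\Gamma_n$ has integer coefficients and no constant term. The $i_0$-components of the elements of $\mathcal V$ span $H_{i_0}$ over $K$, hence $M_n(\overline{L_{i_0}})$ over $\overline{L_{i_0}}$. Choose $v_1,\dots,v_{n^2}\in\mathcal V$ whose $i_0$-components form an $\overline{L_{i_0}}$-basis, and substitute $\sum_j\xi_{lj}v_j$ for the $l$-th variable of $\Gamma_n$. The entries of the $i_0$-component of the result are polynomials in the $\xi_{lj}$ over $\overline{L_{i_0}}$, and they are not all zero because $\Gamma_n$ does not vanish on $M_n(\overline{L_{i_0}})$. A nonzero polynomial over a field containing the infinite field $k$ does not vanish at all points with coordinates in $k$. So $\mathcal V\cap Z(\bar U)\ne0$, where $Z(\bar U)=\prod_iL_i$ is the center.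

\emph{A translation-invariant central element.} Let $\mathcal Z=\{v\in\mathcal U:\bar v\in\mathcal V\cap Z(\bar U)\}$. This $k$-subspace properly contains $\mathfrak n$ and is stable under all $\tau_c$, hence under all $\partial_i$ by (T1). Choose $v\in\mathcal Z\setminus\mathfrak n$, let $q\geq0$ be maximal with $\partial_qv\notin\mathfrak n$, and put $b=\partial_qv\in\mathcal Z\setminus\mathfrak n$. Then $\partial_jb=\binom{q+j}j\partial_{q+j}v\in\mathfrak n$ for $j\ge1$, so $\tau_c(b)-b\in\mathfrak n$ for all $c\in k$.

\emph{An idempotent.} The element $\bar b$ plays the role of the nonzero constant in the case $t=1$, and we show that it is algebraic over $k$. The matrices $b$ and $\tau_c(b)$ lie in $K\mathcal U$, so they preserve the chain \eqref{eq:flag}, and they act identically on its factors because their difference lies in $\mathfrak r$. Hence they have the same characteristic polynomial. The characteristic polynomial $\chi\in k[y][\zeta]$ of $b$ is therefore fixed by all $\tau_c$. Each coefficient $\gamma\in k[y]$ satisfies $\gamma(c)=\gamma(0)$ for all $c$ in the infinite field $k$ and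 is constant, so $\chi\in k[\zeta]$. Write $\chi=\zeta^a\chi_1$ with $\chi_1(0)\ne0$. By the Cayley--Hamilton theorem $b\chi(b)=0$. The polynomial $\zeta\chi$ has no constant term, so this relation passes to $\bar U$: each component $b_i\in L_i$ of $\bar b$ satisfies $b_i^{a+1}\chi_1(b_i)=0$, so $b_i=0$ or $\chi_1(b_i)=0$. Let $\phi=1-\chi_1/\chi_1(0)\in\zeta k[\zeta]$. Then $f=\phi(\bar b)\in\mathcal V$, and its $i$-th component is $0$ if $b_i=0$ and $1$ if $b_i\neq0$. As $\bar b\ne0$, $f$ is a nonzero central idempotent in $\mathcal V$.
\end{proof}

\section{One matrix at a time}\label{sec:step}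

We apply Lemma~\ref{lem:identity} to the image of the marked patterns, lift $\hat u$ to $u\in F$, and pass to $e'=(1-u)e$. The factor $1-u$ stands at the left end of every copy of $e'$, and it pushes whatever marked material follows it into $\mathfrak n$.

\begin{lemma}\label{lem:step}
Let $e\in F$ with $\pi(e)=1$, and let $T\in M_t(k[x])$. There is $e'\in\Omega(e)$ with $\pi(e')=1$ such that $\varepsilon_T$ kills all $e'$-patterns with at least $3t$ marks.
\end{lemma}

\begin{proof}
Write $\Omega=\Omega(e)$, $\Omega^+=\Omega^+(e)$, $\varepsilon=\varepsilon_T$, and put $\mathcal W=\varepsilon(\Omega V)$ and $\mathcal U=\varepsilon(\Omega^+V)$. By (P1), $\mathcal W$ is an algebra and $\mathcal U$ is an ideal of $\mathcal W$. By (P2) and $\theta_jV\subseteq V$, the space $\Omega^+V$ is stable under the $\theta_i$, so $\mathcal U$ is stable under the $\partial_i$ by Lemma~\ref{lem:theta}. Let $\mathfrak n$ and $\hat u$ be as in Lemma~\ref{lem:identity}.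

The ideal $\mathfrak n$ of $\mathcal U$ is an ideal of $\mathcal W$. Indeed, the ideal $\mathfrak l=\mathfrak n+\mathcal W\mathfrak n+\mathfrak n\mathcal W+\mathcal W\mathfrak n\mathcal W$ of $\mathcal W$ lies in $\mathcal U$, and $\mathcal U\mathcal W+\mathcal W\mathcal U\subseteq\mathcal U$ gives $\mathfrak l^3\subseteq\mathcal U\mathfrak l\,\mathcal U\subseteq\mathcal U\mathfrak n\,\mathcal U\subseteq\mathfrak n$. So $\mathfrak l$ is a nilpotent ideal of $\mathcal U$, and $\mathfrak l=\mathfrak n$.

Choose $u\in\Omega^+V$ with $\varepsilon(u)=\hat u$ and put $e'=e-ue$. By (P1), $ue\in\Omega^+$; so $e'\in\Omega$, and $\pi(e')=1$ by (P4).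

Let $W=E_0Y_1E_1\cdots Y_nE_n$ be an $e'$-pattern with $E_q=\theta_{i_q}(e')$, and put $Y_{n+1}=1$. Then $E_q\in\Omega$ by (P2). Cut $W$ into the units $U_q=E_qY_{q+1}\in\Omega V$, $0\le q\le n$, so that $\varepsilon(U_q)\in\mathcal W$. There are two ways in which a mark forces a value in $\mathfrak n$.

(i) Let $i=i_q\ge1$ and $Y=Y_{q+1}$. The product rule for $\theta_i(e-ue)$ and $\varepsilon(\theta_ju)=\partial_j\hat u$ give
\[
\varepsilon(U_q)=(1-\hat u)\,\varepsilon(\theta_i(e)Y)-\sum_{j=1}^i\partial_j(\hat u)\,\varepsilon(\theta_{i-j}(e)Y).
\]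
Here $\theta_i(e)Y\in\Omega^+V$, so the first term lies in $(1-\hat u)\mathcal U\subseteq\mathfrak n$, and the other terms lie in $\mathfrak n\mathcal W\subseteq\mathfrak n$. Thus $\varepsilon(U_q)\in\mathfrak n$.

(ii) Let $i_q=0$ and $Y_{q+1}=X_l$ with $l\ge1$; then $q<n$. We have $U_qU_{q+1}=(1-u)\,eX_lE_{q+1}\,Y_{q+2}$, and $eX_lE_{q+1}\in\Omega^+$ by (P1). Thus $\varepsilon(U_qU_{q+1})\in(1-\hat u)\mathcal U\subseteq\mathfrak n$.

Reading from left to right, group the units into blocks. If the current unit $U_q$ has $i_q\ge1$, it forms a block of type (i), with at most $2$ marks. If $i_q=0$ and $Y_{q+1}=X_l$ with $l\ge1$, then $U_qU_{q+1}$ forms a block of type (ii), with at most $3$ marks, at $Y_{q+1}$, $E_{q+1}$ and $Y_{q+2}$. Otherwise $U_q$ has no mark and forms a block by itself. If $W$ has at least $3t$ marks, then at least $t$ blocks are of type (i) or (ii) and have values in $\mathfrak n$, while the others have values in $\mathcal W$. As $\mathfrak n$ is an ideal of $\mathcal W$, we get $\varepsilon(W)\in\mathfrak n^t=0$.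
\end{proof}

\begin{example}
For $e=1$ and $T=x$ we have $\mathcal U=k[y]$, $\mathfrak n=0$, $\hat u=1$, and $u=X_1$ gives the element $e_1=1-X_1$ of Example~\ref{ex:x2}. Continue with $e=e_1$ and $T=x^2$, so that $X_0\mapsto y^2$, $X_1\mapsto2y$, $X_2\mapsto1$. If $\operatorname{char}k\ne2$, then $u=-\frac12\theta_1(e_1)=X_2$ lies in $\Omega^+(e_1)$ and maps to $1$, which gives $e_2=(1-X_2)(1-X_1)$. If $\operatorname{char}k=2$, then $e_1\mapsto1$, and one can take $u=e_1X_2e_1$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Since $k$ is countable, we can enumerate $\bigcup_{t\geq1}M_t(k[x])=\{T_1,T_2,\dots\}$ without repetition; let $T_r$ have size $t_r$. Put $e_0=1$. Given $e_{r-1}$ with $\pi(e_{r-1})=1$, Lemma~\ref{lem:step} yields $e_r\in\Omega(e_{r-1})$ with $\pi(e_r)=1$ such that $\varepsilon_{T_r}$ kills all $e_r$-patterns with at least $3t_r$ marks. Let $m_{T_r}$ be the bound that Lemma~\ref{lem:marks} gives for $e_r$ and $T_r$. By (P3), $\Omega(e_r)\subseteq\Omega(e_j)$ for $j\le r$, so every $h\in\Omega(e_r)$ is $(T_j,m_{T_j})$-bounded for $1\le j\le r$.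

Suppose that $z^n\in\mathcal J$. Then $z^n$ is a finite sum of terms $aGb$ with $a,b\in B$ and $G$ an entry of some $\partial_mP_{T_j}$, $m>m_{T_j}$; let $r$ bound the indices $j$ that occur. The element $h=e_r(X_0e_r)^{n-1}$ is an $e_r$-pattern, so $\eta_h(z^n)=0$ by Lemma~\ref{lem:vanish}. On the other hand, by \eqref{eq:concat}, $\eta_h(z^n)$ is the coefficient of $X_0^{n-1}$ in $h$, which is its coefficient in $\pi(h)=X_0^{n-1}$, namely $1$. This is a contradiction.
\end{proof}

This completes the proof of Theorems~\ref{thm:main} and~\ref{thm:second}.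

\begin{thebibliography}{9}

\bibitem{question}
``We extend existing results on the Jacobson radical of skew polynomial rings of derivation type when the base ring has no nonzero nil ideals. We then move to the'',
\texttt{http://aragorn.wi.pb.edu.pl/\textasciitilde piotrgr/papers/JacobsonRadical\_BG\_rev.pdf}

\end{thebibliography}
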